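# The square query and plans of finite cursor machines with sorting

## 1. Finite cursor machines, sorting operators and query plans

Throughout, $U$ is an infinite set of *data elements* with a linear order $<$. We begin with the machine model and fix every convention that the proof will use.

**Definition 1 (databases as lists).** A database over a fixed relational schema assigns to each relation name of arity $j$ a finite *list* of $j$-tuples over $U$. The list may be in any order and may contain repetitions; the set of its tuples is the relation it represents. The *size* $n$ of the database is the total number of tuples in its lists.

For example, $((1,2),(1,2),(3,1))$ and $((3,1),(1,2))$ are two lists that represent the same binary relation. They contribute $3$ and $2$ to the size.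

**Definition 2 (finite cursor machine).** A *finite cursor machine* (FCM) has a fixed number of cursors on each of its input lists, a fixed number of registers each holding a bitstring, and a finite set of modes (its finite-state control). A cursor on a list $L$ has a position in $\{1,\dots,|L|+1\}$, where $|L|+1$ means "end"; it starts at $1$ and can only move forward. A *configuration* consists of the mode, the register contents and the cursor positions. The *view* gives, for each cursor, the tuple under it or the information "end". Mode, registers and view determine the next step, through arbitrary built-in functions. In a step the machine either halts (accepting or rejecting, if it is boolean), or it changes mode and registers and advances by one each cursor of a nonempty set of cursors that are not at the end. In either case it may append one tuple to its output list. The components of this tuple are data elements currently under cursors; the *shape* of the output says from which cursor and which component each output component is copied. The initial configuration is fixed.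

Every non-halting step advances a cursor, so a run takes $O(n)$ steps. As an example, take two unary lists, both sorted in ascending order, with one cursor on each. If a cursor is at the end, reject; if the elements under the cursors are equal, accept; otherwise advance the cursor on the smaller one. An element that is passed over is smaller than everything still ahead in the other list, so the machine accepts exactly when the two lists share an element.

**Definition 3 (register bounds).** An *$O(1)$-machine* has registers of bounded length, so in effect it stores nothing. An *$o(n)$-machine* has registers whose contents have length $o(n)$ bits. In all register bounds, $n$ is the size of the original input database.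

The merging machine above is an $O(1)$-machine. A machine that keeps in a register the number of steps made so far is an $o(n)$-machine, since this number is $O(n)$ and takes $O(\log n)$ bits. With no restriction the model is computationally complete: built-in functions can encode data elements and concatenate, so one scan loads the whole database into a register, and any computable function can be applied at the end.

**Definition 4 (sorting operator).** A sorting operator takes a list and returns the same tuples sorted lexicographically for a chosen ordering of all attributes, each ascending or descending.

For example, $((2,5),(1,7),(2,5),(2,3))$, sorted on the first attribute ascending and then the second descending, becomes $((1,7),(2,5),(2,5),(2,3))$. Since all attributes are used, this is a total order on tuples. Hence the sorted list, as a list of values, is determined by the *multiset* of tuples of the input list.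

**Definition 5 (query plan).** A *query plan* is a fixed finite composition of FCMs and sorting operators in which output lists of some operators serve as input lists of others; the last operator is a boolean FCM. The plan *computes* a boolean query if, for every database and every list representation of it, it accepts exactly when the query is true on the represented relations.

An FCM outputs at most one tuple per step, so all intermediate lists have length $O(n)$. As an example we compute the list $R\ltimes S=\{(a,b)\in R: b\in S\}$ for binary $R$ and unary $S$. Sort $R$ on its second attribute and sort $S$. Then run an FCM with one cursor on each: if $R$'s second component equals the $S$-element, output the $R$-tuple and advance in $R$; if it is smaller, advance in $R$; if it is larger, advance in $S$; halt when a cursor is at the end.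

## 2. First-order sentences, semijoins and conjunctive queries

Boolean relational algebra queries over the schema, using equality of data elements only, are the same as first-order sentences. We need two fragments.

**Definition 6 (semijoin algebra).** The *semijoin algebra* uses union, difference, selection, projection and renaming, together with the semijoin $R\ltimes_\theta S=\{t\in R:\exists s\in S,\ \theta(t,s)\}$ in place of the join and the cartesian product.

An example is the RST-query $R(A)\ltimes(S(A,B)\ltimes T(B))$. It is nonempty iff $\exists a,b\,(R(a)\wedge S(a,b)\wedge T(b))$.

**Definition 7 (conjunctive queries).** A *boolean conjunctive query* is an existentially quantified conjunction of relational atoms. It is *self-join-free* if every relation name occurs in at most one atom. Its *primal graph* has the variables as vertices, and two variables are adjacent if they occur together in an atom. An *induced cycle* of a graph is a cycle whose vertices have no further edges among them.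

The main example is the *square query* over binary relations $R,S,P,Q$:
$$\mathrm{SQ}:\quad \exists v,w,v',w'\;\big(R(v,w)\wedge S(v',w')\wedge P(v,v')\wedge Q(w,w')\big).$$
It is self-join-free. Its primal graph is the 4-cycle $v,w,w',v'$, with edges supplied by $R,Q,S,P$ in this order, and this cycle is induced. The query $\exists x_1x_2x_3x_4\,(E(x_1,x_2)\wedge E(x_2,x_3)\wedge E(x_3,x_4)\wedge E(x_4,x_1))$ has the same primal graph but is not self-join-free.

Now we can ask the question, which is posed in "Database Query Processing using Finite Cursor Machines" (http://alpha.uhasselt.be/jan.vandenbussche/barcelonatalk.pdf): *can query plans composed of FCMs and sorting operators compute all boolean relational algebra (first-order) queries?* Because of completeness, the question concerns register-restricted machines. So: for every first-order sentence over equality, is there a plan of $O(1)$-machines and sorting operators that computes it? And is there one with $o(n)$-machines? A different plan may be used for each sentence.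

The same source reports three facts around it. Every semijoin algebra query can be computed by a plan of FCMs and sorting operations. FCMs on sorted inputs can compute more relational algebra than the semijoin algebra. Finally, nonemptiness of the RST-query cannot be decided by a *single* $o(n)$-machine on inputs sorted in ascending and descending orders, even with arbitrary built-in functions.

The answer to both versions of the question is no.

**Theorem 1.** Let $C$ be a constant and let $\Pi$ be a query plan of FCMs and sorting operators whose registers hold at most $s(n)$ bits, where $s(n)\le Cn$ for all large $n$. Then $\Pi$ does not compute $\mathrm{SQ}$. In particular, not every boolean first-order query is computable by plans of $O(1)$-machines and sorting operators, nor by plans of $o(n)$-machines and sorting operators.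

**Theorem 2.** Let $f:\mathbb N\to\mathbb N$ be any function. No plan of sorting operators and FCMs whose registers hold at most $f(n)$ bits computes $\mathrm{SQ}$.

**Theorem 3.** No self-join-free boolean conjunctive query without constants whose primal graph has an induced cycle of length $\ge4$ is computable by such plans, for any register bound $f(n)$. The same holds for the query $\exists x_1x_2x_3x_4\,(E(x_1,x_2)\wedge E(x_2,x_3)\wedge E(x_3,x_4)\wedge E(x_4,x_1))$.

Theorem 2 does not conflict with completeness. With no bound on the registers in terms of $n$ a single FCM suffices, but a register that stores the whole database also has to store the elements of $U$, whose encodings are not bounded in terms of $n$.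

## 3. Paths, the twisted square and squares of bounded degree, by hand

*Paths.* The path query $\exists a,b\,(R(a)\wedge S(a,b)\wedge T(b))$ is easy for plans. Sort $S$ on $B$, sort $T$, produce $S\ltimes T$ by a merge, sort the result on $A$, sort $R$, and look for a common element by a merge. All machines are $O(1)$-machines. So sorting *between* machines matters, since by the fact quoted above no single $o(n)$-machine does this.

*Semijoins around the square.* For $\mathrm{SQ}$ one may try to discard tuples by semijoins with neighboring atoms. Let all eight elements be distinct and put
$$R=\{(1,2),(1',2')\},\quad Q=\{(2,4),(2',4')\},\quad S=\{(3,4),(3',4')\}.$$
With $P=\{(1,3),(1',3')\}$ the query is true, by $v=1,w=2,w'=4,v'=3$. With the twisted $P=\{(1,3'),(1',3)\}$ it is false. Indeed $v=1$ forces $w=2$, $w'=4$, $v'=3$, but $(1,3)\notin P$; the case $v=1'$ is the same with primes exchanged. In both databases every tuple of every relation agrees with some tuple of each neighboring atom on the shared variable, so these semijoins remove nothing.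

*Joins.* One may also try to list the join of $R$ and $P$ on $v$. It can have about $n^2/4$ tuples, while intermediate lists have length $O(n)$. But this obstacle disappears if degrees are bounded, and this case shows something that the proof must respect.

**Example 1 (bounded degree is easy).** For each fixed $g$ there is a plan of $O(1)$-machines and sorting operators that answers $\mathrm{SQ}$ correctly on all databases in which every $v$ has at most $g$ partners in $P$ and every $w$ at most $g$ partners in $Q$. Sort $P$ by $(v,v')$. Drop repetitions with two cursors, one a step behind the other. For $1\le i\le g$ let $P_i$ consist of the $i$-th tuple of each group with the same $v$; an FCM finds it with two adjacent cursors and a counter up to $g$. Define $Q_1,\dots,Q_g$ in the same way with respect to $w$. Each $P_i$ has at most one tuple per $v$, so after sorting $R$ on $v$ a merge outputs $(v,w,v')$ for each tuple $(v,w)$ of $R$ with $(v,v')\in P_i$. Sort this on $w$, merge with $Q_j$ in the same way to get tuples $(v,w,v',w')$, sort on $(v',w')$, and merge with the list $S$ sorted on $(v',w')$, outputting the matching tuples. A last FCM, with one cursor on each of the $g^2$ resulting lists, accepts iff one of them is nonempty.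

The hard inputs below will have $P$ and $Q$ of bounded degree $g$. Example 1 says that $g$ must then be chosen *after* the plan. The order of the constants is therefore an essential part of the proof.

## 4. Mixing two runs, and how sorting spoils it

To show that a plan errs, we want two inputs $I,I'$ on which $\mathrm{SQ}$ is false and the plan behaves alike. Their *hybrid* $I''$ takes its list $R$ from $I$ and its list $S$ from $I'$. If the plan cannot tell $I''$ from $I$, but a tuple of $R$ in $I$ and a tuple of $S$ in $I'$ together complete a square, then the plan is wrong.

For a plan that is a single FCM with $k$ cursors, this is what one would try first, and the machine part works. Cut $R$ and $S$ into $T$ blocks each. Cursors change block at most $k(T-1)$ times in total, so the run has at most $kT$ phases in which no cursor changes its block. In each phase at most $k^2$ pairs (block of $R$, block of $S$) are occupied together. If $T>k^3$, some pair of an $R$-block $A$ and an $S$-block $B$ is never occupied at the same time. Let $I,I'$ agree outside $A$ and $B$, with the same cursor moves and outputs and the same modes and registers at the start of each phase. Then the run on $I''$ follows $I$ in the phases that do not see $B$ and follows $I'$ in those that do not see $A$.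

Sorting breaks this at two precise points.

First, where a tuple lands after sorting depends on its value. The tuples of one block of $R$ may be spread over all blocks of the sorted list, those of one block of $S$ likewise, and a later machine merging two sorted lists may then see tuples from $A$ and $B$ together all the time. So $A$ and $B$ cannot be blocks of the input. They will be scattered sets of positions, chosen after the run is known.

Second, even when all movements agree, sorting does not commute with mixing. Suppose a list has two positions, the first influenced by $A$ and the second by $B$. In $I$ it is $(3,4)$, in $I'$ it is $(1,2)$. Both are sorted, so sorting moves nothing. The hybrid list is $(3,2)$, and sorting turns it into $(2,3)$: the entry influenced by $B$ now comes first.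

What gets past the second point is this. Cut the *sorted* list into boundedly many blocks, choose $A$ and $B$ so that no block contains entries influenced by both, and demand that $I$ and $I'$ have the same *first value in each block*. Then an entry influenced by $A$ and one influenced by $B$ lie in different blocks, and the common block boundary compares them correctly in the hybrid.

What gets past the first point is a budget. We shall have $q^{4N}$ inputs, where $n$ is between $2N$ and $3N$ and $q\to\infty$, so an input carries $4N\log_2q$ bits. We may fix $O(n)$ bits of information about the run, and some fraction $2^{-O(N)}$ of the inputs remains. Spread over linearly many positions, this leaves at some position of $A$ a *constant* fraction $\beta$ of all $q^2$ possible tuples, and the same at some position of $B$. A bounded number of bits per position of each list is affordable; the contents of the lists, with about $\log_2 q$ bits per position, are not. So we need inputs on which constant fractions of tuples cannot avoid forming a square, although $\mathrm{SQ}$ is often false.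

## 5. Sparse graphs that meet all large rectangles, and the hard inputs

**Lemma 1.** Let $0<\gamma<1$ and $g=\lceil 2/\gamma^2\rceil$. For every $q\ge1$ there is $G\subseteq[q]\times[q]$ such that every left and right vertex has degree $\le g$, and $G\cap(X\times Y)\ne\emptyset$ for all $X,Y\subseteq[q]$ with $|X|,|Y|\ge\gamma q$.

For $\gamma=\frac12$ the lemma gives degree at most $8$, for every $q$.

**Proof.** Let $G$ be the union of the graphs of $g$ independent uniformly random permutations of $[q]$. The degree bound is clear. By passing to subsets it suffices to treat $|X|=|Y|=s:=\lceil\gamma q\rceil$. For one random permutation $\pi$, the set $\pi(X)$ is a uniformly random $s$-subset. So $\Pr[\pi(X)\cap Y=\emptyset]$ is $0$ if $2s>q$, and otherwise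
$$\binom{q-s}{s}\Big/\binom qs=\prod_{i=0}^{s-1}\frac{q-s-i}{q-i}=\prod_{i=0}^{s-1}\Big(1-\frac s{q-i}\Big)\le\Big(1-\frac sq\Big)^s\le e^{-s^2/q}\le e^{-\gamma^2q}.$$
By independence, $X\times Y$ misses $G$ with probability at most $e^{-g\gamma^2q}\le e^{-2q}$. There are at most $4^q$ pairs $(X,Y)$, and $4^qe^{-2q}<1$. So with positive probability no pair is missed. $\square$

**The inputs $\Omega$.** Given $\gamma,g,q$ and $G$ as in Lemma 1, take pairwise disjoint $q$-element sets $V,W,V',W'\subseteq U$, each indexed by $[q]$. Let
$$P=\{(v_a,v'_b):(a,b)\in G\},\qquad Q=\{(w_a,w'_b):(a,b)\in G\},$$
given as fixed repetition-free lists. Let $N=\lfloor q^2/(2g^2)\rfloor$. Then $\Omega$ is the set of inputs in which the list $R$ is any element of $(V\times W)^N$, the list $S$ is any element of $(V'\times W')^N$, and $P,Q$ are the fixed lists.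

All inputs in $\Omega$ have the same size $n=2N+2|G|$, and $|G|\le gq$. Since $N$ grows like $q^2$ for fixed $g$, for $q$ large with respect to $g$ we have $N\ge1$ and $2N\le n\le 3N$.

**The query is false on many inputs.** Let $F\subseteq\Omega$ be the set of inputs on which $\mathrm{SQ}$ is false. Fix a list $R$. Each tuple $(v,w)$ of $R$ forbids at most $g^2$ tuples $(v',w')$ in $S$, namely those with $(v,v')\in P$ and $(w,w')\in Q$. So at most $Ng^2\le q^2/2$ of the $q^2$ tuples are forbidden, and
$$|F|\ \ge\ q^{2N}\,(q^2/2)^N\ =\ 2^{-N}q^{4N}.\tag{1}$$

**Lemma 2.** Let $0<\beta<1$, $\gamma=\beta/2$, and let $G$ be as in Lemma 1. If $X\subseteq V\times W$ and $Y\subseteq V'\times W'$ satisfy $|X|,|Y|\ge\beta q^2$, then there are $(v,w)\in X$ and $(v',w')\in Y$ with $(v,v')\in P$ and $(w,w')\in Q$.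

**Proof.** Let $X_v=\{w:(v,w)\in X\}$ and $V_1=\{v:|X_v|\ge\gamma q\}$. Each $v\in V_1$ contributes at most $q$ tuples to $X$, and every other $v$ fewer than $\gamma q$. So $\beta q^2\le|X|\le|V_1|q+\gamma q^2$, which gives $|V_1|\ge(\beta-\gamma)q=\gamma q$. Define $Y_{v'}=\{w':(v',w')\in Y\}$ and $V_1'$ likewise; then $|V_1'|\ge\gamma q$. By Lemma 1 there is $(v,v')\in P\cap(V_1\times V_1')$. Now $|X_v|,|Y_{v'}|\ge\gamma q$, so Lemma 1, applied a second time, gives $(w,w')\in Q\cap(X_v\times Y_{v'})$. $\square$

## 6. Taint, blocks, segments and cells

Fix a plan $\Pi$. It has $D$ operators in topological order. Let $k\ge1$ bound the number of cursors of each FCM and $r\ge2$ the arities of all lists; let $\rho$ and $\mu$ bound the numbers of registers and modes of each FCM. An FCM whose input lists have length $\le\ell'n$ makes at most $k\ell'n+1$ steps and outputs at most that many tuples; sorting preserves lengths. So there is an integer $\ell\ge1$, depending only on $\Pi$, such that for $n\ge1$ all lists have length $\le\ell n$ and all FCM runs have $\le\ell n$ steps. We fix the following constants, which depend only on $\Pi$ and whose roles appear as we go: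
$$\kappa=k^D,\quad \lambda=2k\kappa\ell,\quad \nu=6Dk\lambda,\quad T=\lceil72Dk\lambda^2\rceil,\quad M=DkT,\quad \delta=2^{-2\nu-3}.$$

Let $\mathrm{Var}$ be the disjoint union of the $N$ positions of list $R$ and the $N$ positions of list $S$; we call its elements *variables*. Consider the run of $\Pi$ on some $I\in\Omega$.

**Definition 8 (taint).** Every position of every list gets a set of variables, its *taint*. A position of $R$ or $S$ has its own singleton as taint. Positions of $P$ and $Q$, and all end positions, have taint $\emptyset$. A tuple output by an FCM in some step has as taint the union of the taints of all tuples under all cursors of that FCM in that step. For a sorting operator, take the bijection from input to output positions given by stable sorting, and transport taints along it.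

For example, an output made while one cursor is on position 3 of $R$ and the other on position 5 of $S$ has taint $\{R_3,S_5\}$, even if it copies only from $R$. Taints depend on the data: with $v_1<v_2$ and the list $R=((v_2,w_1),(v_1,w_1))$, sorting ascending gives a list with taints $\{R_2\},\{R_1\}$, whereas for $R=((v_1,w_1),(v_2,w_1))$ they are $\{R_1\},\{R_2\}$. Also, taint does not record influence through modes and registers; that influence will be frozen separately in Section 8.

Each FCM multiplies the maximal size of taints by at most $k$, so every taint has size at most $k^D=\kappa$.

**Definition 9 (blocks).** Cut each list $L$ into $T$ blocks: a position $p\le|L|$ lies in block $\lceil pT/|L|\rceil$, and the end position is assigned to block $T$.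

With $|L|=7$ and $T=3$ the blocks are $\{1,2\},\{3,4\},\{5,6,7\}$, and the end position $8$ belongs to the third. Block numbers are nondecreasing along the list. For $n\ge T$ a block has at most $|L|/T+1\le\ell n/T+1\le2\ell n/T$ non-end positions. (The end position carries no taint.)

**Definition 10 (segments).** A *segment* of an FCM run is a maximal time interval during which no cursor changes its block. A step belongs to the segment of the configuration in which it is made.

Cursors are one-way, so each changes its block at most $T-1$ times, and an FCM run has at most $k(T-1)+1\le kT$ segments. During a segment at most $k$ blocks are occupied by cursors. For instance, with $T=2$ and two cursors, each on a list of 2 tuples, a run that advances both cursors together to the ends has two segments: both cursors at position $1$, and then both at positions $2$ and $3$.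

**Definition 11 (cells and touching).** The *cells* are: for each FCM, each segment; for each sorting operator, each block of its output list. Cells are labeled by operator and index, with at most $M=DkT$ labels. A variable *touches* a segment cell if it lies in the taint of some position of some block occupied during the segment. It touches a block cell if it lies in the taint of some position of the block.

A cell involves at most $k$ blocks, each with at most $2\ell n/T$ tainted positions, each of taint size at most $\kappa$. So for $n\ge T$
$$\text{each cell is touched by at most } k\cdot\frac{2\ell n}{T}\cdot\kappa=\frac{\lambda n}{T}\text{ variables.}\tag{2}$$

## 7. Positions of $R$ and positions of $S$ that never share a cell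

Now we choose $A$ and $B$. By (2), the pairs of variables that meet in a given cell number at most $(\lambda n/T)^2$, and there are $O(T)$ cells. So only $O(n^2/T)$ pairs ever meet, and for large $T$ most pairs do not. A random coloring of the cells turns "most pairs do not meet" into two large sets that do not meet at all.

**Lemma 3.** Let $n\ge T$ and $n\le3N$. For each run there are sets $A$ of $R$-positions and $B$ of $S$-positions with $|A|,|B|\ge\delta N$ such that no cell is touched by both a variable of $A$ and a variable of $B$. They can be chosen as a function of the touching relation alone.

**Proof.** *Variables touching few cells.* Let $t(x)$ be the number of cells touched by the variable $x$. By (2),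
$$\sum_xt(x)\le M\cdot\frac{\lambda n}T=Dk\lambda n\le3Dk\lambda N.$$
So at most $N/2$ variables have $t(x)>6Dk\lambda=\nu$. Call the others good. At least $N/2$ $R$-positions and at least $N/2$ $S$-positions are good.

*Pairs that never meet.* The number of pairs ($R$-position, $S$-position) touching a common cell is at most
$$M\Big(\frac{\lambda n}T\Big)^2=\frac{Dk\lambda^2n^2}{T}\le\frac{9Dk\lambda^2N^2}{T}\le\frac{N^2}8 .$$
There are at least $N^2/4$ pairs of good positions, so at least $N^2/8$ of these touch no common cell.

*Coloring.* Color each cell independently red or blue with probability $\frac12$. Let $A$ be the set of good $R$-positions touching only red cells, and $B$ the set of good $S$-positions touching only blue cells. For a good pair $(x,y)$ touching no common cell, the two sets of cells are disjoint, so $(x,y)\in A\times B$ with probability $2^{-t(x)-t(y)}\ge2^{-2\nu}$. Hence $\mathbb E\big[|A||B|\big]\ge2^{-2\nu}N^2/8=\delta N^2$, and some coloring gives $|A||B|\ge\delta N^2$. As $|A|,|B|\le N$, both are at least $\delta N$. A cell touched by $A$ is red and a cell touched by $B$ is blue, so no cell is touched by both.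

*Canonical choice.* Whether a pair $(A,B)$ is suitable depends only on the touching relation. Pick the first suitable pair in a fixed enumeration of all pairs. $\square$

## 8. Two signatures and their number

We now list what $I$ and $I'$ must have in common for the mixing to go through, and check that it costs only $O(n)$ bits. There are two signatures because the second one mentions $A$ and $B$, which are known only once the first is fixed.

**Definition 12 (first signature).** $\sigma_1(I)$ consists of:

1. for each FCM, the sequence over its steps of (advanced set of cursors or halt; output shape or "no output");
2. for each FCM and each of its segments, the mode and register contents at the first step of the segment;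
3. the answer (accept or reject) of $\Pi$;
4. the touching relation: which variable touches which cell;
5. for each output list of a sorting operator and each nonempty block, the value of the first tuple of the block.

The lengths of the input lists are fixed. Going through the operators in topological order, item 1 determines all list lengths and all cursor positions, hence all blocks and segments. Item 4 determines the sets $A,B$ of Lemma 3.

**Definition 13 (second signature).** $\sigma_2(I)$ records for each position of each list whether its taint meets $A$ (*flag $A$*) and whether it meets $B$ (*flag $B$*).

For example, in the list $R$ the positions flagged $A$ are exactly those in $A$, and none is flagged $B$. In general,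
$$\text{no position is flagged both } A \text{ and } B.\tag{3}$$
For input lists this is clear. All variables in the taint of an FCM output lie in taints of tuples under cursors at that step, so they touch the cell of the segment in which the output is made, and this cell is not touched by both $A$ and $B$. Sorting only transports taints.

**Counting.** We bound the number of values; $s(n)\le Cn$ is assumed.

- Item 1. An output shape picks for each of at most $r$ components one of at most $kr$ sources, so there are at most $\alpha=(2^k+1)((kr)^r+1)$ possibilities per step. With a padding symbol, the at most $\ell n$ steps of at most $D$ FCMs give at most $(\alpha+1)^{D\ell n}=2^{K'n}$ values.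
- Item 2. A register with at most $s(n)$ bits has fewer than $2^{s(n)+1}$ contents. With one extra value for a segment label not in use, there are at most $(\mu2^{\rho(s(n)+1)}+1)^{DkT}\le2^{K''n}$ values, where $K''=DkT(1+\log_2\mu+\rho+\rho C)$. Here it matters that $T$ depends only on $\Pi$: registers of linear length are recorded at boundedly many moments only.
- Item 3 has two values.
- Item 4 has at most $2^{2NM}\le2^{Mn}$ values, since $n\ge 2N$.
- Item 5. FCMs output only data elements under their cursors, so all values come from the $4q$ elements of $V\cup W\cup V'\cup W'$, and there are at most $((4q)^r+1)^{DT}$ possibilities. The logarithm of this is $O(\log q)$, while $n\ge2N$ grows like $q^2/g^2$. So for $q$ large with respect to $g$ and $\Pi$ this is at most $2^n$.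
- For each value of $\sigma_1$, the second signature assigns one of four flag combinations to each position of at most $D+4$ lists of length $\le\ell n$. This gives at most $4^{(D+4)\ell n}$ values.

So for $q$ large with respect to $g,\Pi,C$ there are at most $2^{K_1n}$ first signatures, with $K_1=K'+K''+M+2$, and for each of them at most $2^{K_2n}$ second signatures, with $K_2=2(D+4)\ell$. The constants $K_1,K_2$ depend only on $\Pi$ and $C$, *not on $g$ or $q$*. In view of Example 1, this independence is what the whole proof hangs on.

## 9. The hybrid lemma

**Lemma 4.** Let $I,I'\in\Omega$ satisfy $\sigma_1(I)=\sigma_1(I')$ (hence the same $A,B$) and $\sigma_2(I)=\sigma_2(I')$. Suppose the lists $R$ of $I,I'$ agree outside $A$ and the lists $S$ of $I,I'$ agree outside $B$. Let $I''\in\Omega$ have the list $R$ of $I$ and the list $S$ of $I'$. Then $\Pi$ gives the same answer on $I''$ as on $I$.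

**Proof.** For a list of the plan, write $L,L',L''$ for its versions in the runs on $I,I',I''$. *Flags always refer to the common second signature of $I$ and $I'$*; we never use taints of the run on $I''$. We show by induction along the plan that the three versions have the same length and that for every position $p$
$$\begin{aligned}&\text{if } p \text{ has no flag:} && L''[p]=L[p]=L'[p];\\ &\text{if } p\text{ has flag } A: && L''[p]=L[p];\\ &\text{if } p\text{ has flag } B: && L''[p]=L'[p].\end{aligned}\tag{4}$$

**Step 1: input lists.** This starts the induction. $P$ and $Q$ are fixed and unflagged. $R$ is flagged $A$ exactly on $A$; outside $A$ all three versions agree, and everywhere $R''=R$. $S$ is flagged $B$ exactly on $B$; outside $B$ all three versions agree, and everywhere $S''=S'$.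

**Step 2: the run of an FCM.** Assume (4) and equality of lengths for its input lists. The purpose of this step is to show that the run on $I''$ imitates $I$ or $I'$, segment by segment. We claim that at the first step of each segment the runs on $I,I',I''$ are in the same configuration. For $I$ versus $I'$ this is given by items 1 (positions) and 2 (mode and registers). For $I''$ we use induction on segments; the first segment starts in the fixed initial configuration.

Consider a segment. Its cell is not touched by $A$ or not touched by $B$. Suppose it is not touched by $B$. Then no position in the occupied blocks is flagged $B$, so by (4) $L''=L$ on all these blocks, for the lists concerned; end positions agree because lengths agree. As long as the run on $I$ is in this segment, its cursors stay in these blocks. Hence the run on $I''$ has, step by step, the same view, makes the same moves and gives the same outputs as the run on $I$. It ends in the configuration in which $I$ starts the next segment, or it halts with the same answer as $I$. If the cell is not touched by $A$, the same holds with $I'$ in place of $I$. In both cases the configuration reached is the common one of $I$ and $I'$ at the start of the next segment, so the induction continues.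

In particular, all three runs make the same moves. For the final boolean FCM, the answer on $I''$ is that of $I$ or that of $I'$, and by item 3 these are equal. This proves the lemma once (4) has been carried through the plan.

**Step 3: the output of an FCM.** The purpose is to obtain (4) for the output list. By Step 2 and item 1, all three runs output at the same steps, with the same cursor positions and shapes, so the output lengths agree. An output with flag $A$ comes from a segment touched by $A$, hence not touched by $B$; there $I''$ imitates $I$, so the output in $I''$ is as in $I$. An output with flag $B$ comes from a segment touched by $B$, hence not by $A$; there $I''$ imitates $I'$. For an unflagged output, all tuples under cursors at that step are unflagged. By (4) they are equal in all three runs, so the output, copied by the same shape, is equal too.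

**Step 4: a sorting operator.** Let $L$ be the input list and $\hat L$ the output list, with (4) and equality of lengths for $L,L',L''$. The purpose is to show that the sorted hybrid list is the mixture of $\hat L$ and $\hat L'$ that (4) prescribes.

First, $\hat L[p]=\hat L'[p]$ at unflagged $p$. Indeed, the unflagged positions of $L$ and $L'$ are the same and carry the same values, so the unflagged tuples form the same multiset. Since sorting transports taints, these are the tuples at unflagged positions of $\hat L$ and of $\hat L'$. By $\sigma_2$ they occupy the same positions in both, and in both they appear in sorted order.

Now define
$$H[p]=\hat L[p]\ \text{ if } p\text{ is unflagged or flagged }A,\qquad H[p]=\hat L'[p]\ \text{ if } p\text{ is flagged }B.$$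
By (3) this is well defined.

(a) *$H$ is a rearrangement of $L''$.* The $A$-flagged positions of $H$ carry the multiset of $A$-flagged tuples of $L$, which by (4) are the tuples of $L''$ at the same positions as in $L$. The same holds for flag $B$ with $L'$ in place of $L$, and for unflagged positions with $L$.

(b) *$H$ is sorted.* Let $p<p'$. If neither is flagged $B$, then $H=\hat L$ at both, and $\hat L$ is sorted. If neither is flagged $A$, then $H=\hat L'$ at both, because $\hat L=\hat L'$ at unflagged positions. Otherwise one of $p,p'$ is flagged $A$ and the other $B$. No block cell is touched by both $A$ and $B$, so $p$ and $p'$ lie in different blocks. Let $b$ be the first tuple of the block of $p'$; by item 5 it is the same value in $\hat L$ and $\hat L'$. The entry $H[p]$ is the entry at $p$ of $\hat L$ or of $\hat L'$; both lists are sorted and $p$ precedes the block of $p'$, so $H[p]\le b$ in the sorting order. Likewise $H[p']$ is the entry at $p'$ of one of the two lists, and $b\le H[p']$. Hence $H[p]\le H[p']$.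

A sorted list is determined by its multiset of tuples, so $H=\hat L''$. By the definition of $H$ and the equality at unflagged positions, (4) holds for the output list, and the lengths agree. $\square$

In the example of Section 4, with lists $(3,4)$ and $(1,2)$, the two positions would have to lie in different blocks and the block starts would have to agree in $I$ and $I'$. Both demands are now part of the hypotheses, and $(3,4),(1,2)$ violates the second one.

## 10. Proof of Theorem 1

Suppose $\Pi$ computes $\mathrm{SQ}$.

**Step 1: order of the constants.** We first measure the plan and then build the inputs against it. The constants $K_1,K_2,\delta$ depend only on $\Pi,C$. Put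
$$K=1+3K_1+3K_2,\qquad \beta=2^{-K/\delta},\qquad\gamma=\beta/2,\qquad g=\lceil2/\gamma^2\rceil .$$
Now take $q$ so large that $N\ge1$, $n\ge T$, $2N\le n\le3N$, $s(n)\le Cn$, and the counts of Section 8 hold. Take $G$ from Lemma 1. This fixes $\Omega$ and $F$.

**Step 2: pigeonhole.** We want many false inputs that look alike. By (1) there is $F_1\subseteq F$ on which $\sigma_1$ is constant, with $|F_1|\ge2^{-K_1n}|F|$. This fixes $A,B$. Next we make constant on a subset $F_2\subseteq F_1$ the second signature and the contents of $R$ outside $A$ and of $S$ outside $B$. These contents have $q^{2(N-|A|)}\cdot q^{2(N-|B|)}=q^{2(2N-|A|-|B|)}$ possibilities. Using $n\le3N$ we get
$$|F_2|\ \ge\ 2^{-N-(K_1+K_2)n}\,q^{4N}\,q^{-2(2N-|A|-|B|)}\ \ge\ 2^{-KN}\,q^{2|A|+2|B|}.$$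

**Step 3: a dense position on each side.** Let $X$ be the set of restrictions to $A$ of the $R$-lists of members of $F_2$, and $Y$ the set of restrictions to $B$ of their $S$-lists. A member of $F_2$ is determined by these two restrictions, so $|X||Y|\ge|F_2|$. As $|X|\le q^{2|A|}$ and $|Y|\le q^{2|B|}$,
$$|X|\ge2^{-KN}q^{2|A|},\qquad|Y|\ge2^{-KN}q^{2|B|}.$$
For $a\in A$ let $X_a\subseteq V\times W$ be the set of values at position $a$ in members of $X$. Then $|X|\le\prod_{a\in A}|X_a|$, so for some $a$
$$|X_a|\ \ge\ |X|^{1/|A|}\ \ge\ 2^{-KN/|A|}q^2\ \ge\ 2^{-K/\delta}q^2=\beta q^2,$$
where we used $|A|\ge\delta N$. In the same way some $b\in B$ has its set $Y_b\subseteq V'\times W'$ of values of size at least $\beta q^2$.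

**Step 4: a square in the hybrid.** By Lemma 2 there are $(v,w)\in X_a$ and $(v',w')\in Y_b$ with $(v,v')\in P$ and $(w,w')\in Q$. Choose $I\in F_2$ with $R[a]=(v,w)$ and $I'\in F_2$ with $S[b]=(v',w')$. They satisfy the hypotheses of Lemma 4. So on $I''$ the plan answers as on $I\in F$, that is, "no". But $I''$ has $R[a]=(v,w)$ and $S[b]=(v',w')$, so $\mathrm{SQ}$ is true on $I''$. This contradiction shows that $\Pi$ does not compute $\mathrm{SQ}$.

The particular statement follows because $\mathrm{SQ}$ is a first-order sentence over equality, and both $s(n)=O(1)$ and $s(n)=o(n)$ satisfy $s(n)\le n$ for all large $n$. $\square$

## 11. Arbitrary register bounds through Ramsey's theorem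

The bound $s(n)\le Cn$ entered only once: it bounds item 2 by $2^{O(n)}$. To prove Theorem 2 we choose the data elements so that the machines can use nothing about them except their relative order. Then even the full register contents are determined by $O(n)$ bits. We recall the infinite form of Ramsey's theorem: if the $m$-element subsets of an infinite set are colored with finitely many colors, there is an infinite subset all of whose $m$-subsets have the same color.

**Proof of Theorem 2.** Let $\Pi$ have registers bounded by $f(n)$, and suppose that it computes $\mathrm{SQ}$.

**Step 1: constants.** Let $m=kr$ and
$$K'''=D\ell\log_2\big(2^k(m+1)^m+1\big),$$
which depends only on $\Pi$. Put $K_1=K'''+M+1$, and define $K_2,K,\beta,\gamma,g$ from it as before. Choose $q$ large as in Section 10 (without the condition on $s$), and $G$. This fixes the number $n$, although the elements of $V,W,V',W'$ are not yet chosen.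

**Step 2: a coloring that records how the machines react.** A view has at most $m$ visible components. Given elements $u_1<\dots<u_m$ of $U$, we represent a view over them by its *end-pattern* $e$ (which cursors are at the end) and an index map $\iota$ from the visible components to $[m]$, where component $c$ equals $u_{\iota(c)}$. Color each $m$-subset $\{u_1<\dots<u_m\}$ of $U$ by the function that sends each (FCM, mode, register contents of length $\le f(n)$, $e$, $\iota$) to the step taken on the represented view: new mode, new registers, advanced set or halting status, output shape. If the new registers exceed $f(n)$ bits, the extra value "overflow" is used for them. As $n$ is fixed, the domain and range of these functions are finite, so there are finitely many colors.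

**Step 3: choice of the data.** By Ramsey's theorem there are $h_1<\dots<h_{4q+m}$ in $U$ such that all $m$-subsets of $\{h_1,\dots,h_{4q+m}\}$ have the same color. Choose the sets $V,W,V',W'$ disjoint with union $\{h_1,\dots,h_{4q}\}$. The $m$ elements on top are used only for padding.

**Step 4: only order types matter.** Consider a view over these data with distinct elements $d_1<\dots<d_t$, where $t\le m$. It is represented on the $m$-subset
$$\{d_1,\dots,d_t,h_{4q+1},\dots,h_{4q+m-t}\},$$
with $\iota$ sending each visible component to its rank in $[t]$; so $\iota$ is the order type of the view. All these subsets have the same color, so the step depends only on the FCM, the mode, the registers, $e$ and $\iota$. On inputs in $\Omega$ no overflow occurs, since these have size $n$. Hence, starting from the fixed initial configuration, the sequence of pairs $(e,\iota)$ over the steps of an FCM determines all its modes, register contents, moves, output shapes and its answer.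

**Step 5: recount.** For each FCM there are at most $2^k(m+1)^m$ pairs $(e,\iota)$. With a padding symbol for the at most $\ell n$ steps, and at most $D$ FCMs, there are at most $2^{K'''n}$ families of such sequences. Such a family determines item 1, hence all lengths and segments, hence item 2; and it determines item 3. So items 1–3 together take at most $2^{K'''n}$ values. Items 4 and 5 contribute factors $2^{Mn}$ and $2^n$ as before, so there are at most $2^{K_1n}$ first signatures. Nothing else in Sections 6–10 used the register bound, and the argument of Section 10 gives the contradiction. $\square$

The order of choices is sound: $g$ depends on $\Pi$ only; then come $q$, $G$ and $n$; only then do we look at $f(n)$, and after that we choose the data.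

## 12. Induced cycles of length at least four

The proofs above use correctness of $\Pi$ only on inputs in $\Omega$: false answers on $F$ and a true answer on $I''\in\Omega$. So they show:

$$\begin{aligned}&\text{for every plan with some register bound } f(n) \text{ there is, for suitable } q \text{ and suitable choices}\\&\text{in the construction of } \Omega,\text{ an input in } \Omega \text{ on which the plan errs with respect to } \mathrm{SQ}.\end{aligned}\tag{5}$$

In all these inputs $R,S\ne\emptyset$, $R\subseteq V\times W$, $S\subseteq V'\times W'$, $P\subseteq V\times V'$, $Q\subseteq W\times W'$, with $V,W,V',W'$ pairwise disjoint. Theorem 3 follows by translating such inputs with $O(1)$-machines.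

**Proof of Theorem 3, self-join-free queries.** Let $\Phi$ be a self-join-free boolean conjunctive query without constants, and let $x_1,\dots,x_l$ with $l\ge4$ be an induced cycle of its primal graph.

**Step 1: how atoms meet the cycle.** The variables of an atom are pairwise adjacent. In an induced cycle of length $\ge4$ only cyclically consecutive vertices are adjacent, and no three vertices are pairwise adjacent. So each atom contains no $x_i$, exactly one $x_i$, or exactly two cyclically consecutive ones.

**Step 2: the translation.** From an input in $\Omega$ we build a database for $\Phi$ with one $O(1)$-FCM per atom. Each uses one cursor scanning a source list and one cursor parked on the first tuple of $R$; the first component of that tuple is called $\star$. All non-cycle variables get value $\star$. The cycle variables of an atom get the following values.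

- The pair $x_1,x_2$: $(v,w)$ for each $(v,w)$ in $R$.
- The pair $x_2,x_3$: $(w,w')$ for each $(w,w')$ in $Q$.
- The pair $x_3,x_4$: $(w',v')$ for each $(v',w')$ in $S$.
- The pair $x_i,x_{i+1}$ with $4\le i<l$: $(v',v')$ for each $(v',w')$ in $S$.
- The pair $x_l,x_1$: $(v',v)$ for each $(v,v')$ in $P$.
- A single $x_1$ or $x_2$: the corresponding component of each tuple of $R$.
- A single $x_3$: $w'$ for each $(v',w')$ in $S$.
- A single $x_i$ with $i\ge4$: $v'$ for each $(v',w')$ in $S$.
- No cycle variable: the single tuple $(\star,\dots,\star)$.

Each relation name occurs in only one atom, so this is well defined. Other relations of the schema are empty. For example, for
$$\exists x_1\dots x_5,y\,\big(A_1(x_1,x_2,y)\wedge A_2(x_2,x_3)\wedge A_3(x_3,x_4)\wedge A_4(x_4,x_5)\wedge A_5(x_5,x_1)\wedge A_6(y)\big)$$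
we get the tuples $(v,w,\star)$ from $R$ in $A_1$, the list $Q$ in $A_2$, $(w',v')$ from $S$ in $A_3$, $(v',v')$ from $S$ in $A_4$, $(v',v)$ from $P$ in $A_5$, and $\star$ in $A_6$.

**Step 3: equivalence.** We check that $\Phi$ holds on the built database iff $\mathrm{SQ}$ holds on the input. Suppose $\Phi$ holds, with some assignment; we write $x_i$ also for the assigned values. Every cycle edge is covered by an atom. These atoms give $R(x_1,x_2)$, $Q(x_2,x_3)$, $S(x_4,x_3)$, $x_4=\dots=x_l$ and $P(x_1,x_l)$. So $v=x_1$, $w=x_2$, $w'=x_3$, $v'=x_4$ is a witness of $\mathrm{SQ}$. Conversely, a witness $(v,w,v',w')$ gives the satisfying assignment $x_1=v$, $x_2=w$, $x_3=w'$, $x_4=\dots=x_l=v'$, all other variables $\star$. Atoms with two cycle variables hold by $R(v,w)$, $Q(w,w')$, $S(v',w')$, $P(v,v')$. Atoms with one hold because $v,w$ occur in $R$ and $v',w'$ occur in $S$. Atoms with none hold by construction.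

**Step 4: register bounds.** If $\Phi$ has $a$ atoms, the new database has size at most $an$. So a plan for $\Phi$ with register bound $f$, preceded by these FCMs, would be a plan with register bound $O(1)+\max_{m\le an}f(m)$ that is correct for $\mathrm{SQ}$ on all inputs in $\Omega$, for every $q$ and every choice in the construction. This contradicts (5).

**Proof of Theorem 3, the one-relation query.** Let $E=R\cup Q\cup S^{-1}\cup P^{-1}$, where $S^{-1}$ and $P^{-1}$ are obtained by exchanging components. One $O(1)$-FCM produces this list by scanning the four lists one after the other; its size is $n$. The edges of $E$ go only $V\to W\to W'\to V'\to V$, and these sets are disjoint. So a closed directed walk of length 4 visits each of the four sets once, and up to rotation it is $v\to w\to w'\to v'\to v$ with $R(v,w)$, $Q(w,w')$, $S(v',w')$, $P(v,v')$. These are exactly the witnesses of $\mathrm{SQ}$. A plan for the one-relation query, preceded by this FCM, would be correct for $\mathrm{SQ}$ on all inputs in $\Omega$, with a register bound in terms of $n$; this contradicts (5). $\square$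

## 13. Sorted repetition-free inputs, and chordal primal graphs

*Sorted inputs.* The theorems also hold if plans need only be correct on input lists that are sorted and repetition-free. Given a plan correct under this promise, prefix sorting operators and $O(1)$-FCMs that drop adjacent duplicates (two cursors, one a step behind). Removing repetitions from a sorted list leaves it sorted, so the new plan is correct on all lists. The rest of the plan sees a database of size at most $n$, so a register bound $f(n)$ becomes $O(1)+\max_{m\le n}f(m)$, and Theorems 2 and 3 apply.

*Chordal primal graphs.* A graph is chordal if it has no induced cycle of length $\ge4$. For self-join-free conjunctive queries without constants, Theorem 3 covers every non-chordal primal graph. It says nothing about cyclic queries with a chordal primal graph, the simplest being the triangle query. These do not affect the answer to the question of Section 2.
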